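# Triangle-free graphs without unbalanced sparse pairs

## 1. Words that share a letter

Take the alphabet $\{1,\dots,6\}$ and the $36$ words of length two over it. Make two copies of this set of words, a left layer and a right layer. Join a left word $x$ to a right word $y$ if they have a letter in common. There are no edges inside a layer.

Let us count. The word $11$ is joined to every word that contains a $1$, which is $36-25=11$ words. The word $12$ is joined to every word that meets $\{1,2\}$, which is $36-16=20$ words. There are $6$ constant words and $30$ others, so the number of edges is $6\cdot 11+30\cdot 20=666$, and the density between the layers is $666/1296=37/72$.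

Where are the empty spots? Let $A$ be a set of left words and $B$ a set of right words with no edge between them. Let $J$ be the set of letters that occur in words of $A$, and put $j=|J|$. Then no word of $B$ uses a letter of $J$, so $|A|\le j^2$ and $|B|\le(6-j)^2$, and both bounds can be attained together. The extremal sizes $(|A|,|B|)$ are
$$(1,25),\quad(4,16),\quad(9,9),\quad(16,4),\quad(25,1).$$
If $B$ is to be a large part of its layer, then $A$ is a small part of its own.

Now use words of length $R$ over $[D]=\{1,\dots,D\}$. Write $S=[D]^R$ and, for $x\in S$, let $[x]=\{x_1,\dots,x_R\}$ be its set of letters. Suppose $A,B$ is an empty pair with $|B|\ge\eta|S|$ for some $\eta\in(0,1)$, and put $m=\ln(1/\eta)$. With $J$ as before, $(1-|J|/D)^R\ge\eta$, so $|J|/D\le1-e^{-m/R}\le m/R$, and hence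
$$|A|\le (m/R)^R\,|S|.$$
Fix $\eta$ and take $R=\lfloor\ln D\rfloor$ with $D$ large. Then $R\ge\frac12\ln D$ and $\ln(R/m)\ge\frac12\ln\ln D$, so $(m/R)^R\le D^{-\frac14\ln\ln D}$. The density between the layers is much larger: two random words agree in their first letter with probability $1/D$, and they share a letter with probability at most $R^2/D$. So an empty pair in which $B$ is a fixed fraction of its layer has an $A$ smaller than any fixed power of the density.

Inside a layer, however, there are no edges at all, and the two halves of a layer form an empty pair with both sides linear. To destroy such pairs we need many small layers. But with three layers, all joined by the same rule, the words $12$, $23$, $13$ in layers one, two and three form a triangle.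

So here is the question in rough form. Suppose a graph has no triangle and all its degrees are at most a small fraction of the number of vertices. Must it contain a sparse pair $A,B$ in which $B$ is a fixed fraction of all vertices, and $A$ is no smaller than a fixed power of the sparsity?

## 2. Sparse pairs in graphs with a forbidden induced subgraph

All graphs are finite and simple, $n=|V(G)|$, and $\ln$ is the natural logarithm.

**Definition ($\varepsilon$-sparse).** For $\varepsilon>0$, a graph $G$ is $\varepsilon$-sparse if every vertex has degree less than $\varepsilon n$.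

The two-layer graph on $72$ vertices above has maximum degree $20$, so it is $\varepsilon$-sparse exactly when $\varepsilon>20/72=5/18$.

**Definition (pairs).** Let $A,B\subseteq V(G)$ be disjoint and let $x,y$ be reals. The pair $A,B$ is an $(x,y)$-pair if $|A|\ge x$ and $|B|\ge y$. For $c>0$ it is $c$-sparse if the number $|E(A,B)|$ of edges between $A$ and $B$ is less than $c|A||B|$. It is anticomplete if there are no edges between $A$ and $B$.

In the example, the two layers form a $(36,36)$-pair that is $c$-sparse exactly when $c>37/72$. The words $\{1,2\}^2$ on the left and $\{3,4,5,6\}^2$ on the right form an anticomplete $(4,16)$-pair. An anticomplete pair of nonempty sets is $c$-sparse for every $c>0$.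

A graph is $H$-free if it has no induced subgraph isomorphic to $H$. A hole is a cycle $C_\ell$ with $\ell\ge4$.

**Definition (the property).** A graph $H$ has the property if there exist $\varepsilon>0$ and an integer $k\ge1$ such that, for every $c\in(0,1]$, every $\varepsilon$-sparse $H$-free graph $G$ with $n\ge2$ vertices contains a $c$-sparse $(\varepsilon c^kn,\varepsilon n)$-pair.

Note the asymmetry: $B$ must be linear, while $A$ may shrink like a power of $c$, but the power may not depend on $c$.

**Example (the path with two edges).** Let $H$ be the path with three vertices. An $H$-free graph is a disjoint union of cliques. We check the property with $\varepsilon=\frac14$ and $k=1$. If $n\le3$, all degrees are less than $1$, so there are no edges, and one vertex against the rest is an anticomplete pair with both sides of size at least $1\ge n/4$. Let $n\ge4$. Every clique has fewer than $n/4+1$ vertices. Add whole cliques to $A$ one at a time until first $|A|\ge n/4$. Then $|A|<n/2+1$, so the rest $B$ has more than $n/2-1\ge n/4$ vertices, and $A,B$ is anticomplete.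

The following is quoted as known: the property holds for every tree, for every hole $C_\ell$ with $\ell\ge4$, for every bipartite graph, and for every sufficiently long subdivision of any fixed graph, that is, one in which every edge is subdivided at least a certain number of times. The problem, taken from https://dataspace.princeton.edu/jspui/bitstream/88435/dsp01zw12z7994/1/Spirkl_princeton_0181D_12546.pdf, asks about the triangle. The answer is no.

**Theorem 1.** $K_3$ does not have the property: for every $\varepsilon>0$ and every integer $k\ge1$ there are $c\in(0,1]$ and an $\varepsilon$-sparse triangle-free graph $G$ with no $c$-sparse $(\varepsilon c^kn,\varepsilon n)$-pair.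

**Theorem 2 (stronger form).** For every $\varepsilon\in(0,1)$ there are $\kappa,c_0>0$ such that for every $c\in(0,c_0)$ there are arbitrarily large $\varepsilon$-sparse triangle-free graphs with no $c$-sparse $(\varepsilon c^{k(c)}n,\varepsilon n)$-pair, where
$$k(c)=\kappa\,\frac{\ln\ln(1/c)}{\ln\ln\ln(1/c)}\to\infty\qquad(c\to0).$$

**Corollary 3.** No graph $H$ containing a triangle has the property. So every graph with the property is triangle-free.

The corollary is immediate from Theorem 1: if $H$ contains a triangle, then a triangle-free graph is $H$-free, so the graphs of Theorem 1 refute the property for $H$ too. Nothing here decides which triangle-free graphs have the property.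

## 3. Common neighborhoods: a positive argument with exponent of order $1/c$

Before building a counterexample, let us try to prove that the triangle does have the property. In a triangle-free graph neighborhoods are stable sets, and this already produces anticomplete pairs.

Let $G$ be triangle-free and $\varepsilon$-sparse, with $\varepsilon\le\frac18$ and $n\ge3$, let $c\in(0,1]$, and put $t_0=\lceil 8\varepsilon/c\rceil$. We show that $G$ has a $c$-sparse $(c^{t_0}n/4,\varepsilon n)$-pair. Suppose not. Then, whenever $|A|\ge c^{t_0}n/4$, all but fewer than $\varepsilon n$ of the vertices outside $A$ have at least $c|A|$ neighbors in $A$; otherwise $A$, together with the exceptional vertices, would be a $c$-sparse pair of the excluded kind.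

Pick vertices $v_1,v_2,\dots$ one at a time, and let $A_t=N(v_1)\cap\dots\cap N(v_t)$ and $U_t=N(v_1)\cup\dots\cup N(v_t)$. A vertex of $A_t$ is adjacent to every $v_i$, so, as there are no triangles, it has no neighbor in $U_t$. Hence $A_t$ and $U_t\setminus A_t$ are anticomplete. Also $|A_t|\le|N(v_1)|<\varepsilon n$, so once $|U_t|\ge2\varepsilon n$ the second set has more than $\varepsilon n$ vertices. We maintain
$$|A_t|\ge c^tn/4,\qquad |U_t|\ge tcn/4 .$$
To find $v_1$, take any set $W'$ of $\lceil n/4\rceil$ vertices; some vertex outside $W'$ has at least $c|W'|\ge cn/4$ neighbors in it. If $t<t_0$ and $|U_t|<2\varepsilon n\le n/4$, choose $W'\subseteq V(G)\setminus U_t$ with $|W'|=\lceil n/4\rceil$. There are at least $n-(n/4+1)-n/8$ vertices outside $W'\cup A_t$, and fewer than $2\varepsilon n\le n/4$ of them are exceptional for $W'$ or for $A_t$. Since $3n/8-1>0$, some vertex $v_{t+1}$ has at least $c|A_t|$ neighbors in $A_t$ and at least $cn/4$ neighbors outside $U_t$. This keeps both inequalities. At the latest when $t=t_0$ we have $|U_t|\ge t_0cn/4\ge2\varepsilon n$, and then $A_t,\,U_t\setminus A_t$ is an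 anticomplete pair of the excluded kind, a contradiction.

The argument is correct, but it misses the property at one exact point. We only know that a new neighborhood contributes about $cn$ new vertices, so we need about $\varepsilon/c$ neighborhoods to fill a linear set, and each of them costs a factor $c$ in the size of $A_t$. The exponent is of order $1/c$ and not a constant. Theorem 1 says that no argument brings it down to a constant.

## 4. Words with zeros and the three-layer gadget

We now build. Layers of equal size $N$ will be stable sets, and all edges run between different layers. The aim, for each ordered pair of layers, is a statement of the following kind, where $K'$ is as large as we please: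

> (Aim) If $A'$ is at least a $D^{-K'}$ fraction of one layer, then all but a small fraction of the vertices $v$ of the other layer have at least $D^{-C}|A'|$ neighbors in $A'$, where $C$ does not depend on $K'$.

If $c$ is a power $D^{-O(1)}$ with exponent independent of $k$, this excludes sparse pairs with $A$ as small as $c^kn$, as long as $B$ is too large to fit in a single layer.

**One gadget.** Take three layers $V_\alpha,V_\beta,V_\gamma$. Let $s\ge2$ be an integer and $W=\{0,1,\dots,s-1\}^D$. For $w\in W$ and $I\subseteq[D]$, say that $w$ is zero on $I$ if $w_i=0$ for all $i\in I$, and nonzero on $I$ if $w_i\ne0$ for all $i\in I$. Give each vertex in $V_\alpha$ and $V_\beta$ a word $x\in S$, and each vertex in $V_\gamma$ a word $w\in W$. For $t\in V_\alpha$, $u\in V_\beta$, $v\in V_\gamma$ let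

* $t\sim u$ iff $[x_t]\cap[x_u]\ne\emptyset$,
* $u\sim v$ iff $w_v$ is nonzero on $[x_u]$,
* $t\sim v$ iff $w_v$ is zero on $[x_t]$.

There is no triangle: a common letter $i$ of $x_t$ and $x_u$ would force both $(w_v)_i=0$ and $(w_v)_i\ne0$. For instance, with $R=2$ and $D=3$, let $x_t=12$ and $x_u=23$. Then $t\sim v$ forces $w_v=(0,0,*)$, while $u\sim v$ forces $(w_v)_2\neq0$.

**Where one gadget breaks.** Consider the Aim from $V_\alpha$ to $V_\gamma$. Let $A'$ be the set of $t$ whose first letter is $1$; it is a $1/D$ fraction of $V_\alpha$. A vertex $v$ with a neighbor in $A'$ must have $(w_v)_1=0$. So $A'$ is anticomplete to $\{v\in V_\gamma:(w_v)_1\ne0\}$, which is a $1-1/s$ fraction of $V_\gamma$. The Aim fails already with $K'=1$.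

Now look in the opposite direction. Let $A'\subseteq V_\gamma$ be a $D^{-K'}$ fraction of the words $w$. Membership in $A'$ can influence only few of the $D$ positions of $w$, and the letters of a random $x_t$ are likely to miss the influenced positions. So one expects about an $s^{-R}$ fraction of $A'$ to be zero on $[x_t]$, for most $t$. We will prove this. The relation "$w$ is zero on $[x]$" is thus good when the small set consists of words $w$, and bad when it consists of words $x$.

**Two gadgets and an "or".** The repair is to run two copies of the gadget with the outer roles exchanged. In copy $a$ the zero pattern sits in $V_\gamma$; in copy $b$ it sits in $V_\alpha$. The pairs $\alpha\beta$ and $\beta\gamma$ must satisfy the conditions of both copies. The pair $\alpha\gamma$ need satisfy only one: $w_v^a$ is zero on $[x_t^a]$, or $w_t^b$ is zero on $[x_v^b]$. Whichever alternative holds, that copy excludes the triangle. If the small set is in $V_\gamma$ we use copy $a$, and if it is in $V_\alpha$ we use copy $b$. In both cases the small set consists of words with zeros.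

The relation "nonzero" on the pairs through $V_\beta$ must work in both directions. It has a better chance, since a single position is nonzero with probability $1-1/s$ and not $1/s$; here $s$ will be large.

## 5. The graph on $T$ layers

Since layers are stable, the two halves of a layer are an anticomplete pair, so a layer must have fewer than about $2\varepsilon n$ vertices. We take $T=\lceil4/\varepsilon\rceil$ layers, and give every triple of layers its own independent pair of gadgets.

**Construction.** Let $T\ge3$, $D,R,s,r$ be positive integers with $s\ge2$; put $S=[D]^R$ and $W=\{0,\dots,s-1\}^D$. The vertex set is the disjoint union of layers $V_1,\dots,V_T$. A vertex $u\in V_i$ consists of the following independent coordinates: for each $3$-subset $\tau\ni i$ of $[T]$ and each $e\in\{a,b\}$, an element $x_u^{\tau e}\in S$ and an element $w_u^{\tau e}\in W$; and also a dummy coordinate in $[r]$. All combinations occur, so all layers have the same size $N$, and $n=TN$. Letting $r$ vary makes $n$ arbitrarily large.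

Layers are stable sets. Vertices in distinct layers $V_i,V_j$ are adjacent iff for every triple $\tau\supseteq\{i,j\}$ the following condition holds, where $\tau=\{\alpha<\beta<\gamma\}$.

* For $u\in V_\alpha$, $v\in V_\beta$: $[x_u^{\tau a}]\cap[x_v^{\tau a}]\ne\emptyset$ and $w_u^{\tau b}$ is nonzero on $[x_v^{\tau b}]$.
* For $u\in V_\beta$, $v\in V_\gamma$: $[x_u^{\tau b}]\cap[x_v^{\tau b}]\ne\emptyset$ and $w_v^{\tau a}$ is nonzero on $[x_u^{\tau a}]$.
* For $u\in V_\alpha$, $v\in V_\gamma$: $w_v^{\tau a}$ is zero on $[x_u^{\tau a}]$ or $w_u^{\tau b}$ is zero on $[x_v^{\tau b}]$.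

Some coordinates are never used; this does no harm.

**Step 1 (no triangles).** We check that the two gadgets of each triple do their job, for all values of the parameters. A triangle has its vertices in three different layers, say $t\in V_\alpha$, $u\in V_\beta$, $v\in V_\gamma$ with $\alpha<\beta<\gamma$. Let $\tau=\{\alpha,\beta,\gamma\}$. Since $tv$ is an edge, one of two cases occurs.

If $w_v^{\tau a}$ is zero on $[x_t^{\tau a}]$: the edge $tu$ gives some $i\in[x_t^{\tau a}]\cap[x_u^{\tau a}]$, so $(w_v^{\tau a})_i=0$. But the edge $uv$ says that $w_v^{\tau a}$ is nonzero on $[x_u^{\tau a}]\ni i$, a contradiction.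

If $w_t^{\tau b}$ is zero on $[x_v^{\tau b}]$: the edge $uv$ gives some $i\in[x_u^{\tau b}]\cap[x_v^{\tau b}]$, so $(w_t^{\tau b})_i=0$. But the edge $tu$ says that $w_t^{\tau b}$ is nonzero on $[x_u^{\tau b}]\ni i$, a contradiction.

**Step 2 (small degrees).** We show that the graph is $\varepsilon$-sparse if $T\ge4/\varepsilon$ and $R^2/D\le\varepsilon/4$. Let $i<j$ with $(i,j)\ne(1,T)$. If $j<T$, take $\tau=\{i,j,T\}$, in which $i,j$ play the roles $\alpha,\beta$. If $j=T$ and $i>1$, take $\tau=\{1,i,T\}$, in which $i,j$ play the roles $\beta,\gamma$. In either case adjacency between $V_i$ and $V_j$ requires two $S$-coordinates to intersect. For a fixed $x\in S$ and uniform $y\in S$, each of the $R$ positions of $y$ takes a value in $[x]$ with probability at most $R/D$, so at most an $R^2/D$ fraction of all $y$ satisfy $[x]\cap[y]\ne\emptyset$. Hence a vertex of $V_i$ has at most $(R^2/D)N$ neighbors in $V_j$, and vice versa. For the one remaining pair of layers $V_1,V_T$ we use the trivial bound $N$. So every degree is at most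
$$n\frac{R^2}{D}+N\le\frac\varepsilon4n+\frac nT\le\frac\varepsilon2n<\varepsilon n .$$

What remains is to choose the parameters so that there are no sparse pairs. The result is the following.

**Proposition 4.** Let $\varepsilon\in(0,1)$ and $T=\lceil 4/\varepsilon\rceil$. There is $D_0=D_0(\varepsilon)$ such that for all integers $D\ge D_0$, $k\ge1$ with
$$K:=5Tk+4T+1\ \le\ \frac{\ln\ln D}{20\ln\ln\ln D},$$
there are arbitrarily large $\varepsilon$-sparse triangle-free graphs with no $c$-sparse $(\varepsilon c^kn,\varepsilon n)$-pair, where $c=D^{-5T}$.

## 6. Four relations and the choice of $s$ and $R$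

Adjacency is a conjunction of simple relations between one coordinate of $u$ and one coordinate of $v$. We isolate them. In each of the following, $\varphi\subseteq P\times Q$; think of $p\in P$ as a coordinate on the side of the small set $A'$.

* Type I: $P=Q=S$; $\varphi(p,q')$ means $[p]\cap[q']\ne\emptyset$.
* Type II: $P=S$, $Q=W$; $\varphi(p,q')$ means $q'$ is nonzero on $[p]$.
* Type III: $P=W$, $Q=S$; $\varphi(p,q')$ means $p$ is nonzero on $[q']$.
* Type IV: $P=W$, $Q=S$; $\varphi(p,q')$ means $p$ is zero on $[q']$.

The missing fifth case ("$q'$ is zero on $[p]$") is the one that failed in Section 4. We want: if $\nu$ is a probability measure on $P$ with $\nu(p)\le D^K/|P|$ for all $p$ (for example, uniform on a $D^{-K}$ fraction of $P$), then for all but an $\eta$ fraction of $q'\in Q$ we have $\nu\{p:\varphi(p,q')\}\ge D^{-2}$.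

**What the test cases demand.** Write $L=\ln D$, $\ell=\ln L$ and $m=\ln(1/\eta)$.

For type I, let $\nu$ be uniform on the words over an alphabet $J\subseteq[D]$ with $|J|$ just below $mD/R$. By Section 1, about an $\eta$ fraction of words $q'$ avoid $J$. To stay on the safe side we want such a $\nu$ to violate the hypothesis, and so we ask for $(R/m)^R$ to exceed $D^K$ by a constant factor.

For type IV, let $\nu$ be uniform on $W$. Then $\nu\{p: p\text{ zero on }[q']\}=s^{-R}$ if $q'$ has $R$ distinct letters, so $s^R$ must be bounded by a fixed power of $D$; we ask for $s^R\le D^{1/8}$.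

For type II, let $K\le R$ and let $\nu$ be uniform on the words that start with $1,2,\dots,K$. Then $\nu(p)=D^K/|P|$ on its support, so $\nu$ is admissible. All $q'$ that vanish somewhere on $[K]$ are bad, and these are a fraction $1-(1-1/s)^K\le K/s$ of $W$. We ask for $s\ge2K/\eta$.

These requests pull against each other. From $R\ln(R/m)\ge KL$ and $R\ln s\le L/8$ we get $\ln(R/m)\ge8K\ln s$. If moreover $m\ge1$ and $s\ge4K\ge4$ (as will be the case), then $R\le L$, and so $\ell\ge\ln R\ge8K\ln s\ge8K\ln(4K)$. Thus $K$ is at most of order $\ell/\ln\ell$. This is where the double and triple logarithms come from.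

**Parameters.** Fix $\varepsilon\in(0,1)$ and put
$$T=\lceil4/\varepsilon\rceil\ge5,\qquad \eta=\frac{\varepsilon}{8T}\le\frac12,\qquad m=\ln(1/\eta)>0 .$$
Let $D$ be large, $L=\ln D$, $\ell=\ln L$, and let $K$ be an integer with $1\le K\le\ell/(20\ln\ell)$. Put
$$s=\lceil2K/\eta\rceil\ (\ge4K\ge4),\qquad q=1-\frac1s,\qquad R=\left\lfloor\frac{L}{8\ln s}\right\rfloor .$$

**Step 3 (inequalities between the parameters).** This step collects every numerical fact used later. We claim that there is $D_0(\varepsilon)$ such that for all $D\ge D_0(\varepsilon)$, uniformly over all such $K$: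
$$(R/m)^R\ge4D^K\quad\text{and}\quad R\ge m,\tag{1}$$
$$s^R\le D^{1/8},\tag{2}$$
$$R^{K+1}<D^{1/2},\tag{3}$$
$$q^{-2R}\le D^{1/(8(K+1))},\tag{4}$$
$$4R\,D^{-3/(8(K+1))}\le\eta/2,\tag{5}$$
$$R^2/D+2RKL\,D^{-1/2}\le\eta,\tag{6}$$
$$D\ge256,\quad D\ge1/\varepsilon,\quad D\ge2T,\quad D\ge2R,\quad R^2/D\le\varepsilon/4.\tag{7}$$

We take $D$ large enough that $\ln\ell\ge1$, so $K\le\ell$. Also $R\le L$ always, since $8\ln s\ge1$.

For (1): $s\le2K/\eta+1\le3K/\eta\le3\ell/\eta$, so $\ln s\le\ln\ell+\ln(3/\eta)\le1.1\ln\ell$ for large $D$. Then $R\ge L/(8\ln s)-1\ge L/(9\ln s)\ge L/(9.9\ln\ell)$, and this is at least $m$ for large $D$. Also $\ln(R/m)\ge\ell-\ln(9.9\ln\ell)-\ln m\ge0.9\,\ell$ for large $D$. So, using $\ell/\ln\ell\ge20K$,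
$$R\ln(R/m)\ge\frac{L\ell}{11\ln\ell}\ge\frac{20}{11}KL\ge KL+\ln4 .$$

For (2): $R\ln s\le L/8$ by the definition of $R$.

For (3): $(K+1)\ln R\le(\ell+1)\ell<L/2$ for large $D$.

For (4): $-\ln q=\ln\bigl(1+\frac1{s-1}\bigr)\le\frac1{s-1}\le\frac4{3s}$, as $s\ge4$. So $-2R\ln q\le\frac{2L}{8\ln s}\cdot\frac{4}{3s}=\frac{L}{3s\ln s}$. Since $s\ge4K\ge2(K+1)$ and $\ln s\ge\ln4>\frac43$, we have $3s\ln s\ge8(K+1)$.

For (5): the left side is at most $4L\exp\bigl(-\frac{3L}{8(\ell+1)}\bigr)$, which tends to $0$.

For (6) and (7): $R\le L$ and $K\le\ell$, so $R^2/D$, $2RKL\,D^{-1/2}$ and $R/D$ tend to $0$ as $D\to\infty$, uniformly in $K$. The remaining parts of (7) hold for large $D$.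

**Lemma 5.** With these parameters and $D\ge D_0(\varepsilon)$, let $\varphi$ be of type I, II, III or IV, and let $\nu$ be a probability measure on $P$ with $\nu(p)\le D^K/|P|$ for all $p\in P$. Then for all but at most $\eta|Q|$ elements $q'\in Q$,
$$\nu\{p:\varphi(p,q')\}\ge D^{-2}.$$

We first see in Section 7 that the lemma finishes Proposition 4, and then prove it in Sections 8 to 10.

## 7. From one coordinate to whole vertices

Here $K=5Tk+4T+1$, with $D\ge D_0(\varepsilon)$ and $K\le\ell/(20\ln\ell)$, and $G$ is the graph of Section 5 with the parameters $T,D,R,s$ of Section 6 and any $r\ge1$. By Step 1, $G$ is triangle-free. By (7) and Step 2, it is $\varepsilon$-sparse.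

**Claim 6.** Let $i\ne j$ and $A'\subseteq V_i$ with $|A'|\ge D^{-K+4T}N$. Then all but at most $2T\eta N$ vertices $v\in V_j$ have at least $D^{-4T}|A'|$ neighbors in $A'$.

**Step 4 (reducing adjacency to the four types).** We replace adjacency by a list of conditions, each of one of the four types. Let $u\in V_i$ (the side of $A'$) and $v\in V_j$. For each triple $\tau\supseteq\{i,j\}$, $\tau=\{\alpha<\beta<\gamma\}$, here are one or two basic conditions that together imply the condition for $\tau$. The type is that of Section 6, with $p$ a coordinate of $u$ and $q'$ a coordinate of $v$.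

* $i=\alpha$, $j=\beta$: $[x_u^{\tau a}]\cap[x_v^{\tau a}]\ne\emptyset$ (I); $w_u^{\tau b}$ nonzero on $[x_v^{\tau b}]$ (III).
* $i=\beta$, $j=\alpha$: $[x_u^{\tau a}]\cap[x_v^{\tau a}]\ne\emptyset$ (I); $w_v^{\tau b}$ nonzero on $[x_u^{\tau b}]$ (II).
* $i=\beta$, $j=\gamma$: $[x_u^{\tau b}]\cap[x_v^{\tau b}]\ne\emptyset$ (I); $w_v^{\tau a}$ nonzero on $[x_u^{\tau a}]$ (II).
* $i=\gamma$, $j=\beta$: $[x_u^{\tau b}]\cap[x_v^{\tau b}]\ne\emptyset$ (I); $w_u^{\tau a}$ nonzero on $[x_v^{\tau a}]$ (III).
* $i=\alpha$, $j=\gamma$: $w_u^{\tau b}$ zero on $[x_v^{\tau b}]$ (IV).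
* $i=\gamma$, $j=\alpha$: $w_u^{\tau a}$ zero on $[x_v^{\tau a}]$ (IV).

In the last two lines we picked the good alternative of the "or". Let $\varphi_1,\dots,\varphi_M$ be all these conditions over all $\tau\supseteq\{i,j\}$. There are $T-2$ such triples, so $M\le2(T-2)$. The condition $\varphi_l$ involves one coordinate $p_l(u)\in P_l$ of $u$ and one coordinate $q_l(v)\in Q_l$ of $v$. Inspecting the list, one sees that different conditions use different coordinates of $v$ (different triples do so trivially, and within a line the two superscripts $a,b$ differ). If all $\varphi_l$ hold, then $uv$ is an edge.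

**Step 5 (exposing the coordinates of $v$ one at a time).** This step proves Claim 6 by applying Lemma 5 once for each condition. Choose $v\in V_j$ uniformly. Then $q_1(v),\dots,q_M(v)$ are independent, and each $q_l(v)$ is uniform on $Q_l$. Let $A_0=A'$ and
$$A_l=\{u\in A_{l-1}:\varphi_l(u,v)\}\qquad(1\le l\le M).$$
The set $A_{l-1}$ depends only on $q_1(v),\dots,q_{l-1}(v)$. Condition on these, and suppose that $|A_{l-1}|\ge D^{-2(l-1)}|A'|$. As $2(l-1)\le4T$,
$$|A_{l-1}|\ge D^{-2(l-1)}D^{-K+4T}N\ge D^{-K}N .$$
Let $\nu$ be the law of $p_l(u)$ for uniform $u\in A_{l-1}$. Each value $p\in P_l$ is taken by exactly $N/|P_l|$ vertices of $V_i$, so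
$$\nu(p)\le\frac{N/|P_l|}{|A_{l-1}|}\le\frac{D^K}{|P_l|} .$$
Given the conditioning, $q_l(v)$ is still uniform on $Q_l$. So by Lemma 5, with conditional probability at least $1-\eta$, we have $|A_l|\ge D^{-2}|A_{l-1}|\ge D^{-2l}|A'|$. Adding up the failure probabilities, with probability at least $1-M\eta\ge1-2T\eta$ we get $|A_M|\ge D^{-2M}|A'|\ge D^{-4T}|A'|$. Every vertex of $A_M$ is a neighbor of $v$. This proves Claim 6.

**Step 6 (no sparse pair).** This step completes the proof of Proposition 4, given Lemma 5. Let $c=D^{-5T}$, and let $A,B$ be disjoint with $|A|\ge\varepsilon c^kn$ and $|B|\ge\varepsilon n$. Choose $i$ such that $A'=A\cap V_i$ satisfies $|A'|\ge|A|/T$. Using $\varepsilon\ge1/D$ from (7),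
$$|A'|\ge\varepsilon c^kN=\varepsilon D^{-5Tk}N\ge D^{-5Tk-1}N=D^{-K+4T}N ,$$
so Claim 6 applies to $A'$ and every $j\ne i$. Discard from $B$ the vertices in $V_i$, at most $n/T\le\varepsilon n/4$ of them, and the exceptional vertices of all other layers, at most $T\cdot2T\eta N=2T\eta n=\varepsilon n/4$ in total. At least $|B|-\varepsilon n/2\ge|B|/2$ vertices of $B$ remain, and each has at least $D^{-4T}|A'|\ge D^{-4T}|A|/T$ neighbors in $A$. Since $D^T\ge D\ge2T$,
$$|E(A,B)|\ge\frac{D^{-4T}}{2T}|A||B|\ge D^{-5T}|A||B|=c|A||B| .$$
So $A,B$ is not $c$-sparse. As $r$ is arbitrary, $n$ can be arbitrarily large.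

## 8. Type I: a large set of popular letters

Here $\nu$ is a measure on $S$ with $\nu(x)\le D^{K-R}$. A word $y$ is good if $\nu\{x:[x]\cap[y]\ne\emptyset\}\ge D^{-2}$.

**Step 7 (popular letters are numerous).** The purpose is to find so many popular letters that a random word hits one of them. Let
$$J=\{i\in[D]:\nu\{x:i\in[x]\}\ge D^{-2}\}.$$
If $[y]\cap J\ne\emptyset$, then $y$ is good. We claim that $|J|\ge mD/R$. Suppose instead that $|J|<mD/R$. A union bound over letters outside $J$ gives $\nu\{x:[x]\not\subseteq J\}\le D\cdot D^{-2}=1/D$. There are $|J|^R$ words over $J$, so by (1)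
$$\nu\{x:[x]\subseteq J\}\le D^{K-R}|J|^R\le D^K(m/R)^R\le\tfrac14 .$$
The two probabilities should add up to $1$, but $\frac1D+\frac14<1$, a contradiction.

So the fraction of $y\in S$ with $[y]\cap J=\emptyset$ is $(1-|J|/D)^R\le(1-m/R)^R\le e^{-m}=\eta$, where $R\ge m$ from (1) makes $1-m/R$ nonnegative. This proves type I.

## 9. Type II: isolating the forced letters

Again $\nu$ is a measure on $S$ with $\nu(y)\le D^{K-R}$. Now $z\in W$ is uniform, and we want $\nu\{y:z\text{ nonzero on }[y]\}\ge D^{-2}$ with probability at least $1-\eta$.

The test case of Section 6 shows the danger: letters that occur in all words of the support. A second moment argument works if no letter is too frequent. So we first split off the frequent letters, and show that there are at most $K$ of them.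

**Step 8 (extracting a set $V$ of at most $K$ letters).** The purpose is to condition $\nu$ so that all letters outside a small set $V$ become rare. Let $\delta=D^{-1/(2(K+1))}$. Start with $V=\emptyset$ and $\nu'=\nu$. While some $i\notin V$ has $\nu'\{y:i\in[y]\}\ge\delta$, add $i$ to $V$ and condition $\nu'$ on $i\in[y]$. After $j$ steps, $|V|=j$, the measure $\nu'$ is $\nu$ conditioned on $V\subseteq[y]$, and $\nu\{V\subseteq[y]\}\ge\delta^j$, since each step multiplies this probability by at least $\delta$.

On the other hand, a word $y$ with $V\subseteq[y]$ is determined by a choice of a position for each letter of $V$ and by the remaining $R-j$ letters, so there are at most $R^jD^{R-j}$ such words (none if $j>R$), and $\nu\{V\subseteq[y]\}\le D^{K-j}R^j$. If $j=K+1$ were reached, we would have $D^{-1/2}=\delta^{K+1}\le R^{K+1}D^{-1}$, that is, $R^{K+1}\ge D^{1/2}$, which contradicts (3). So the process stops with $|V|\le K$. At that point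
$$\nu\{V\subseteq[y]\}\ge\delta^K\ge D^{-1/2},\qquad \nu'\{y:i\in[y]\}<\delta\ \text{ for all }i\notin V .$$

**Step 9 (second moment outside $V$).** The purpose is to show that $z$ is usually nonzero on a good share of the words, once $V$ is set aside. Let
$$f(z)=\nu'\{y:z\text{ nonzero on }[y]\setminus V\},\qquad\mu=\mathbb E f .$$
A uniform $z$ is nonzero on a fixed set $I$ with probability $q^{|I|}$. So $\mu=\mathbb E_{y\sim\nu'}\,q^{|[y]\setminus V|}\ge q^R$. For independent $y,y'\sim\nu'$,
$$\mathbb Ef^2=\mathbb E\,q^{|([y]\cup[y'])\setminus V|} .$$
If $[y]$ and $[y']$ do not meet outside $V$, the exponent is $|[y]\setminus V|+|[y']\setminus V|$; otherwise we bound the power by $1$. Hence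
$$\mathbb Ef^2\le\mathbb E\,q^{|[y]\setminus V|+|[y']\setminus V|}+\Pr\bigl(([y]\cap[y'])\setminus V\ne\emptyset\bigr)\le\mu^2+R\delta .$$
The first term equals $\mu^2$ by independence. For the second, fix $y$: each of its at most $R$ letters outside $V$ lies in $[y']$ with probability less than $\delta$. So the variance of $f$ is at most $R\delta$, and Chebyshev's inequality with (4) and (5) gives
$$\Pr(f<\mu/2)\le\frac{R\delta}{(\mu/2)^2}\le4R\,q^{-2R}\delta\le4R\,D^{\frac1{8(K+1)}-\frac4{8(K+1)}}=4R\,D^{-3/(8(K+1))}\le\frac\eta2 .$$

**Step 10 (putting $V$ back).** We combine the two parts. By a union bound, $z$ is nonzero on $V$ with probability at least $1-K/s\ge1-\eta/2$, because $s\ge2K/\eta$. So with probability at least $1-\eta$, $z$ is nonzero on $V$ and $f(z)\ge\mu/2$. For such $z$, a word $y$ with $V\subseteq[y]$ has $z$ nonzero on $[y]$ exactly when $z$ is nonzero on $[y]\setminus V$. By (4), $q^R\ge D^{-1/(16(K+1))}\ge D^{-1/16}$. Therefore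
$$\nu\{y:z\text{ nonzero on }[y]\}\ge\nu\{V\subseteq[y]\}\cdot f(z)\ge\tfrac12D^{-1/2}q^R\ge\tfrac12D^{-1/2-1/16}\ge D^{-2} .$$
This proves type II.

## 10. Types III and IV: entropy deficiency on a random set of positions

Now $\nu$ is a measure on $W$ with $\nu(w)\le D^K/|W|$, and $y\in S$ is random. We want to say that $w\sim\nu$ looks uniform on most small sets of positions.

Recall some textbook facts. For a random variable $X$ with finitely many values, $H(X)=-\sum_x\Pr(X=x)\ln\Pr(X=x)$ is its Shannon entropy. It is at most the logarithm of the number of possible values. It is subadditive: $H(X_1,\dots,X_t)\le\sum_aH(X_a)$. The relative entropy of the law of $X$ with respect to the uniform law on a set $\Omega$ of possible values is $\ln|\Omega|-H(X)$. Pinsker's inequality says that two laws with relative entropy $d$ have total variation distance at most $\sqrt{d/2}$, where the total variation distance is the largest difference of the probabilities of an event.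

For $w\sim\nu$ and $I\subseteq[D]$, let $w_I$ be the restriction of $w$ to $I$, and put
$$d(I)=|I|\ln s-H(w_I)\ge0 .$$
This is the relative entropy of $w_I$ with respect to the uniform measure on $\{0,\dots,s-1\}^I$. For example, if $\nu$ is uniform on $\{w:w_1=\dots=w_h=0\}$, then $\nu(w)=s^h/|W|$ on its support, so $\nu$ is admissible exactly when $h\ln s\le KL$. Here $d(I)=|I\cap[h]|\ln s$, which vanishes for every $I$ that misses $[h]$. The next step shows that $d$ is small for most $I$ in general.

**Step 11 (a typical $R$-set has tiny deficiency).** The purpose is to bound $d(I)$ for a random set $I$ of $R$ positions. For all $w$ in the support of $\nu$, $-\ln\nu(w)\ge\ln|W|-K\ln D$. Averaging, $H(w)\ge D\ln s-KL$, so $d([D])\le KL$. For disjoint sets $I_1,\dots,I_t\subseteq[D]$, let $I_0$ be the set of remaining positions. By subadditivity,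
$$\sum_{a=1}^td(I_a)\le\sum_{a=0}^td(I_a)=D\ln s-\sum_{a=0}^tH(w_{I_a})\le D\ln s-H(w)=d([D]) .$$
Order $[D]$ uniformly at random and cut off $\lfloor D/R\rfloor\ge D/(2R)$ consecutive blocks of size $R$ (we use $D\ge2R$ from (7)). Each block is a uniformly random $R$-set, and the deficiencies of the blocks sum to at most $KL$. So a uniformly random $R$-set $I$ satisfies $\mathbb E\,d(I)\le2RKL/D$, and by Markov's inequality
$$\Pr\bigl(d(I)\ge D^{-1/2}\bigr)\le2RKL\,D^{-1/2} .$$

**Step 12 (from deficiency to the required event).** We transfer this to a random word and read off the conclusion. For uniform $y\in S$, the entries of $y$ are not all distinct with probability at most $R^2/D$. Conditionally on being distinct, $[y]$ is a uniformly random $R$-set. So by (6), for all but an $\eta$ fraction of $y\in S$, the entries of $y$ are distinct and $d([y])<D^{-1/2}$.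

Fix such a $y$. By Pinsker's inequality, the law of $w_{[y]}$ is within total variation distance $\sqrt{d([y])/2}<D^{-1/4}$ of uniform. Under the uniform law, $w$ is zero on the $R$-set $[y]$ with probability $s^{-R}$ (type IV), and nonzero on it with probability $q^R=\bigl(\frac{s-1}s\bigr)^R\ge s^{-R}$ (type III). So in both cases the $\nu$-probability of the required event is, by (2), at least
$$s^{-R}-D^{-1/4}\ge D^{-1/8}-D^{-1/4}=D^{-1/8}\bigl(1-D^{-1/8}\bigr)\ge\tfrac12D^{-1/8}\ge D^{-2},$$
where $D\ge256$ gives $D^{-1/8}\le\frac12$. This proves types III and IV. Lemma 5 is proved, and with it Proposition 4.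

## 11. Fixed exponents and growing exponents

**Step 13 (Proposition 4 implies Theorem 1).** Here only the range of $\varepsilon$ needs a word. Given $\varepsilon>0$ and $k\ge1$, let $\varepsilon'=\min(\varepsilon,\frac12)$. An $\varepsilon'$-sparse graph is $\varepsilon$-sparse, and an $(\varepsilon c^kn,\varepsilon n)$-pair is an $(\varepsilon'c^kn,\varepsilon'n)$-pair. So a graph that proves Theorem 1 for $(\varepsilon',k)$ also proves it for $(\varepsilon,k)$, and we may assume $\varepsilon<1$. Since $\ln\ln D/\ln\ln\ln D\to\infty$, the condition on $K=5Tk+4T+1$ in Proposition 4 holds for all large $D$. Any such $D\ge D_0(\varepsilon)$ gives the required graph, with $c=D^{-5T}$.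

**Step 14 (Proposition 4 implies Theorem 2).** Now $c$ is prescribed, so we approximate it by a number of the form $D^{-5T}$ and take $k$ as large as Proposition 4 allows. Let $\varepsilon\in(0,1)$, let $c$ be small, and put $D=\lfloor c^{-1/(5T)}\rfloor$ and $c_D=D^{-5T}$. Then, as $D+1\le D^2$,
$$c_D\ge c\ge(D+1)^{-5T}\ge D^{-10T}=c_D^2 .$$
Let $k$ be the largest integer allowed in Proposition 4 for this $D$, and write $X=\frac{\ln\ln D}{20\ln\ln\ln D}$. Then $k=\lfloor(X-4T-1)/(5T)\rfloor\ge(X-9T-1)/(5T)$, and this is at least $X/(10T)$ as soon as $X\ge18T+2$. So for small $c$ we have $k\ge1$ and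
$$k\ge\frac{\ln\ln D}{200T\ln\ln\ln D} .$$
To return to $c$: from $1/c\le D^{10T}$ we get $\ln\ln(1/c)\le\ln\ln D+\ln(10T)\le2\ln\ln D$ for small $c$, and from $1/c\ge D^{5T}\ge D$ we get $\ln\ln\ln(1/c)\ge\ln\ln\ln D$. Hence
$$k\ge\frac{\ln\ln(1/c)}{400T\ln\ln\ln(1/c)} .$$
Take $\kappa=1/(800T)$, so that $2k(c)\le k$. Choose $c_0$ such that everything above, including $D\ge D_0(\varepsilon)$, holds for all $c\in(0,c_0)$.

Let $G$ be one of the arbitrarily large graphs given by Proposition 4 for $(D,k)$, and suppose that it had a $c$-sparse $(\varepsilon c^{k(c)}n,\varepsilon n)$-pair $A,B$. Since $c\le c_D$, the pair is $c_D$-sparse. Since $c\ge c_D^2$, $c_D<1$ and $2k(c)\le k$,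
$$|A|\ge\varepsilon c^{k(c)}n\ge\varepsilon c_D^{2k(c)}n\ge\varepsilon c_D^kn .$$
So $A,B$ would be a $c_D$-sparse $(\varepsilon c_D^kn,\varepsilon n)$-pair in $G$, which Proposition 4 excludes. This proves Theorem 2. $\blacksquare$
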